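
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Slim dense sets in infinite powers}


\begin{abstract}
A subset of a product space is slim if it meets every cross-section, obtained by fixing the coordinates in a non-empty proper subset of the index set, in a nowhere dense subset of that cross-section. We prove in ZFC that $X^\omega$, and indeed every infinite power of $X$, has a slim dense set whenever $X$ is a Hausdorff space without isolated points. More generally, for Hausdorff factors without isolated points, a product in which each factor is repeated infinitely often has a slim dense set, and so does every infinite product of separable factors. The repetition is needed: we give a Hausdorff space $Z$ without isolated points such that $Z^m\times\mathbb Q^\omega$ has no slim dense set for any finite $m\ge 1$.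
\end{abstract}

\section{The question and the answer}

Let $I$ be a set with at least two elements, let $X_i$ ($i\in I$) be topological spaces, and give $\prod_{i\in I}X_i$ the product topology. For a non-empty proper subset $K\subset I$ and a point $v\in\prod_{i\in K}X_i$, the \emph{cross-section} at $v$ is
\[
C(v)=\Bigl\{x\in\prod_{i\in I}X_i : x\upharpoonright K=v\Bigr\}
\]
with the subspace topology; it is a copy of $\prod_{i\in I\setminus K}X_i$. A set $D\subset\prod_{i\in I}X_i$ is \emph{slim} if $D\cap C(v)$ is nowhere dense in $C(v)$ for every non-empty proper $K\subset I$ and every $v\in\prod_{i\in K}X_i$.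

In a product of two spaces this says that $D$ is nowhere dense on every vertical and every horizontal line. In an infinite product the cross-sections range from large ones, where a single coordinate is fixed, to copies of a single factor. A slim dense set has to reach every open set of the product and still be negligible on each cross-section.

Throughout, all spaces are non-empty. A space is \emph{dense-in-itself} if it has no isolated points. This assumption on the factors is necessary. Suppose some $X_i$ has an isolated point $p$, and let $D$ be dense. Then $D$ contains a point $x$ with $x(i)=p$. For $K=I\setminus\{i\}$ and $v=x\upharpoonright K$, the point $x$ is isolated in $C(v)$, so $D\cap C(v)$ is not nowhere dense in $C(v)$.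

The following question is from \cite{Slim}: \emph{can there be a dense-in-itself Hausdorff space $X$ such that $X^\omega$ has no slim dense set?} It is known that, consistently, no such space exists. We show that the answer is no, with no hypothesis beyond ZFC.

\begin{theorem}\label{main}
\begin{enumerate}
\item[\textup{(a)}] If $X$ is a dense-in-itself Hausdorff space and $\kappa$ is an infinite cardinal, then $X^\kappa$ has a slim dense set. In particular, $X^\omega$ has one.
\item[\textup{(b)}] If $X_c$ $(c\in\mathcal C)$ are dense-in-itself Hausdorff spaces, $\mathcal C\ne\emptyset$, and all $\kappa_c$ are infinite cardinals, then $\prod_{c\in\mathcal C}X_c^{\kappa_c}$ has a slim dense set.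
\item[\textup{(c)}] Every infinite product of separable dense-in-itself Hausdorff spaces has a slim dense set.
\end{enumerate}
\end{theorem}

The infinite repetition in (b) cannot be weakened to any finite one, and (a) does not extend to countable products of different spaces:

\begin{proposition}\label{sharp}
There is, in ZFC, a dense-in-itself Hausdorff space $Z$ such that for every finite $m\ge 1$ the product $Z^m\times\mathbb Q^\omega$ has no slim dense set. By Theorem~\textup{\ref{main}(b)}, $Z^\omega\times\mathbb Q^\omega$ has one.
\end{proposition}

\paragraph{What to expect.} Recall that a \emph{$\pi$-base} is a family of non-empty open sets such that every non-empty open set contains one of them. If $X$ is Hausdorff, dense-in-itself and has a countable $\pi$-base, then $X^\omega$ has a countable $\pi$-base $\{B_n:n\in\omega\}$ consisting of open boxes, and we may choose $x_n\in B_n$ inductively with $x_n(i)\ne x_m(i)$ for all $m<n$ and all $i$, because non-empty open subsets of $X$ are infinite. The set of all $x_n$ is dense, and every cross-section contains at most one of them. A transfinite version of this argument may run out of values when every $\pi$-base of $X$ has more members than some non-empty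 open set has points, so it does not settle the general case.

In the other direction there is a counting obstruction. Let $\emptyset\ne K\subsetneq I$. The projection of a set $D$ to the product over $I\setminus K$ is the union, over all points $v\in\prod_{i\in K}X_i$, of the copies of the sets $D\cap C(v)$. If, in the product over $I\setminus K$, unions of as many nowhere dense sets as there are points $v$ are always nowhere dense, then a slim set $D$ projects to a nowhere dense set and cannot be dense. This is how Proposition~\ref{sharp} is proved. But the obstruction never occurs in a power $X^\omega$: there are at least $|X|$ points $v$, while for any $i\notin K$ the product over $\omega\setminus K$ is covered by the $|X|$ nowhere dense sets $\{x:x(i)=a\}$, $a\in X$. So one may guess that powers do have slim dense sets. What the proof uses about a power is that its coordinates can be compared: the value at one coordinate will bound the values at other coordinates, on a scale that is the same for all of them.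

\paragraph{Plan.} After recalling facts about nowhere dense sets, we carry out the construction for $X^\omega$ with $X$ separable (Section~\ref{sep}), where the main idea is already visible. Section~\ref{strat} provides the substitute for separability. Section~\ref{constr} contains the general construction and derives Theorem~\ref{main}. Section~\ref{sharpsec} proves Proposition~\ref{sharp}.

\paragraph{Standard facts.} A set is nowhere dense if its closure has empty interior. We use the following.

\begin{enumerate}
\item[(N1)] $N$ is nowhere dense in $S$ if and only if every non-empty open $W\subset S$ contains a non-empty open $W'$ with $W'\cap N=\emptyset$. (If $N$ is nowhere dense, take $W'=W\setminus\overline N$. Conversely, no non-empty open $W\subset\overline N$ has such a $W'$.) It suffices to consider $W$ from a base. In particular, a nowhere dense set contains no set which is dense in some non-empty open set.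
\item[(N2)] Subsets and finite unions of nowhere dense sets are nowhere dense; for unions, apply (N1) successively.
\item[(N3)] If $p:S\to T$ is continuous and open and $N$ is nowhere dense in $T$, then $p^{-1}(N)$ is nowhere dense in $S$. (Given a non-empty open $W\subset S$, the open set $p(W)$ contains a non-empty open $V$ missing $N$, and $W\cap p^{-1}(V)$ is as required.) We apply this to coordinate projections, which are open.
\item[(N4)] In a dense-in-itself Hausdorff space every non-empty open set is infinite, since the points of a finite open set would be isolated. As finite sets are closed, they are nowhere dense.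
\end{enumerate}

\section{The separable case}\label{sep}

Let $X$ be a separable dense-in-itself Hausdorff space. We construct a slim dense set in $X^\omega$.

A first attempt is to fix a point $p\in X$ and to take all $x\in X^\omega$ which differ from $p$ at only finitely many coordinates. This set is dense but fails to be slim for two reasons.
\begin{itemize}
\item[(i)] If $K=\omega\setminus\{0\}$ and $v$ is constantly $p$, then it contains all of $C(v)$.
\item[(ii)] If $K=\{0\}$, then it is dense in every $C(v)$.
\end{itemize}
The point to notice in (i) is that the tail of $x$ carries no information about its finite part. We shall let the tail \emph{encode a bound} for the finite part; a cross-section with infinite $K$ fixes some tail values, so it fixes the bound. In (ii) the value at a coordinate has no influence on the other coordinates. We shall let the value at $k$ \emph{bound the values at all later coordinates} of the finite part. A basic open set restricts only finitely many coordinates, so there will always be a later coordinate at which the bound can be violated. For this the later coordinates must be bounded by the earlier ones; points can still be built, by choosing the finite part from its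 last coordinate backwards.

Here are the details. Let $Y=\{y_n:n\in\omega\}$ be a countable dense set, enumerated without repetition ($Y$ is infinite by (N4)), and call $r(y_n)=n$ the \emph{rank} of $y_n$. The set of points of rank at most $n$ is finite and hence nowhere dense. Fix disjoint non-empty open sets $O^0,O^1\subset X$. By (N4) and (N1) the set $Y\cap O^0$ is infinite; fix an injection
\[
t:\{-1,0,1,2,\dots\}\to Y\cap O^0 .
\]
Let $J$ be the set of all functions $j$ with finite domain $\mathrm{dom}\,j\subset\omega$ and values in $Y$ such that
\[
k<\beta \text{ in } \mathrm{dom}\,j \quad\Longrightarrow\quad r(j(\beta))<r(j(k)).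
\]
Let $b_j$ be the largest rank of a value of $j$, with $b_j=-1$ if $j$ is empty. Define $x_j\in X^\omega$ by $x_j(i)=j(i)$ for $i\in\mathrm{dom}\,j$ and $x_j(i)=t(b_j)$ otherwise. Put $D=\{x_j:j\in J\}$. The two open sets serve to tell the tail from the finite part: a coordinate with value in $O^1$ is certainly in $\mathrm{dom}\,j$.

\emph{$D$ is dense.} Let non-empty open sets $W_i$ be prescribed for $i$ in a finite set $F$. Choose $j(i)\in W_i\cap Y$ going from the largest $i\in F$ down, each time of rank larger than all ranks chosen before. This is possible because $W_i\cap Y$ is infinite. Then $j\in J$ and $x_j(i)\in W_i$ for $i\in F$.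

\emph{$D$ is slim.} Let $\emptyset\ne K\subsetneq\omega$ and $v\in X^K$. First we note that for every $b$ the set $\{x_j\in C(v):b_j=b\}$ is nowhere dense in $C(v)$: for any $i\in\omega\setminus K$, its points have $i$-th coordinate in the finite set $\{t(b)\}\cup\{y_n:n\le b\}$, and (N4) and (N3) apply.

Let $K$ be infinite. If $x_j,x_{j'}\in C(v)$, choose $k\in K$ outside $\mathrm{dom}\,j\cup\mathrm{dom}\,j'$. Then $t(b_j)=v(k)=t(b_{j'})$, so $b_j=b_{j'}$. Thus one value $b$ serves for all of $D\cap C(v)$, and $D\cap C(v)$ is nowhere dense.

Let $K$ be finite and fix $k\in K$. For those $x_j\in C(v)$ with $k\notin\mathrm{dom}\,j$ we have $t(b_j)=v(k)$, so again $b_j$ is determined by $v$, and these $x_j$ form a nowhere dense set. Now consider those $x_j\in C(v)$ with $k\in\mathrm{dom}\,j$. There are none unless $v(k)\in Y$, so let $v(k)=y_\eta$; then $j(k)=y_\eta$ for all of them. Given a non-empty basic open $W\subset C(v)$ which restricts only the coordinates in a finite set $G\subset\omega\setminus K$, choose $\beta>k$ outside $K\cup G$ and let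
\[
W'=\{x\in W: x(\beta)\in O^1\setminus\{y_0,\dots,y_\eta\}\},
\]
a non-empty open set by (N4). Suppose $x_j\in W'$ and $k\in\mathrm{dom}\,j$. Since $x_j(\beta)\in O^1$ and all values of $t$ lie in $O^0$, we have $\beta\in\mathrm{dom}\,j$. So $j(\beta)\in Y$ has rank less than $r(j(k))=\eta$, which contradicts $x_j(\beta)\notin\{y_0,\dots,y_\eta\}$. Hence $W'$ contains no such $x_j$, and by (N1) and (N2) the set $D\cap C(v)$ is nowhere dense.

\section{Stratifications}\label{strat}

For general $X$ we need dense sets with ranks such that bounded rank still means nowhere dense. Ranks will be ordinals below a regular cardinal $\theta$. Different parts of $X$ may need different $\theta$, and this leads to the following definition. Recall that an infinite cardinal $\theta$ is \emph{regular} if every unbounded subset of $\theta$ has cardinality $\theta$. For an infinite cardinal $\lambda$, the cofinality $\mathrm{cf}(\lambda)$ is the least length of an increasing sequence of ordinals below $\lambda$ that is cofinal in $\lambda$; it is a regular cardinal.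

\begin{definition}\label{defstrat}
Let $\Theta$ be a non-empty set of infinite regular cardinals. A \emph{$\Theta$-stratification} of a space $X$ consists of
\begin{itemize}
\item pairwise disjoint non-empty open sets $U_\theta\subset X$ ($\theta\in\Theta$) with $\bigcup_{\theta\in\Theta}U_\theta$ dense in $X$;
\item sets $Y_\theta\subset U_\theta$ dense in $U_\theta$;
\item functions $\rho:Y_\theta\to\theta$ such that for every $\eta<\theta$ the set $\{y\in Y_\theta:\rho(y)\le\eta\}$ is nowhere dense in $X$.
\end{itemize}
Put $Y=\bigcup_{\theta\in\Theta}Y_\theta$. For $y\in Y_\theta$ we call $\theta$ the \emph{type} and $\rho(y)$ the \emph{rank} of $y$. Note that $Y\cap U_\theta=Y_\theta$.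
\end{definition}

Let $d(S)$ denote the density of $S$, the least cardinality of a dense subset.

\begin{lemma}\label{exists}
Every dense-in-itself Hausdorff space $X$ has a $\Theta$-stratification for some $\Theta$. If $X$ is separable, one may take $\Theta=\{\omega\}$.
\end{lemma}

The idea is to enumerate a dense set of least cardinality, so that initial segments are too small to be dense. For this the density should not drop on smaller open sets. If the least cardinality is singular, we coarsen the enumeration to the length of its cofinality.

\begin{proof}
Call a non-empty open $U$ \emph{homogeneous} if $d(V)=d(U)$ for all non-empty open $V\subset U$. Every non-empty open $G$ contains a homogeneous set: take a non-empty open $U\subset G$ with $d(U)$ least possible. If $V\subset U$ is non-empty and open, then $d(V)\ge d(U)$ by the choice of $U$, and $d(V)\le d(U)$ because the trace on $V$ of a dense subset of $U$ is dense in $V$. By Zorn's lemma there is a maximal family $\mathcal U$ of pairwise disjoint homogeneous open sets. By maximality $\bigcup\mathcal U$ is dense.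

Fix $U\in\mathcal U$ and let $\lambda=d(U)$. By (N4), finite sets are not dense in $U$, so $\lambda$ is infinite. Let $Y_U\subset U$ be dense in $U$ with $|Y_U|=\lambda$, enumerated without repetition as $\{y_\xi:\xi<\lambda\}$. Let $\theta=\mathrm{cf}(\lambda)$, let $(\delta_\eta)_{\eta<\theta}$ be increasing and cofinal in $\lambda$, and put
\[
\rho(y_\xi)=\min\{\eta<\theta:\xi<\delta_\eta\}.
\]
For $\eta<\theta$ the set $S=\{y\in Y_U:\rho(y)\le\eta\}$ equals $\{y_\xi:\xi<\delta_\eta\}$ and has fewer than $\lambda$ elements. If $S$ were not nowhere dense in $U$, then $S\cap V$ would be dense in some non-empty open $V\subset U$, whence $d(V)\le|S|<\lambda$, contrary to homogeneity.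

Let $\Theta=\{\mathrm{cf}(d(U)):U\in\mathcal U\}$. For $\theta\in\Theta$ let $U_\theta$ be the union of all $U\in\mathcal U$ with $\mathrm{cf}(d(U))=\theta$, and let $Y_\theta$ be the union of the corresponding $Y_U$. The functions $\rho$ on the sets $Y_U$ combine to $\rho:Y_\theta\to\theta$. Only the last requirement remains to be checked. Let $\eta<\theta$, $T=\{y\in Y_\theta:\rho(y)\le\eta\}$, and let $G\subset X$ be non-empty and open. If $G\cap U_\theta=\emptyset$, then $G$ misses $T$. Otherwise $G\cap U\ne\emptyset$ for some $U\in\mathcal U$ with $\mathrm{cf}(d(U))=\theta$. As $T\cap U=\{y\in Y_U:\rho(y)\le\eta\}$ is nowhere dense in $U$, the set $G\cap U$ contains a non-empty open set missing $T\cap U$, hence missing $T$. So $T$ is nowhere dense in $X$ by (N1).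

If $X$ is separable, so are its open subsets. Hence $d(U)=\omega$ for all $U\in\mathcal U$, and $\Theta=\{\omega\}$.
\end{proof}

\section{The general construction}\label{constr}

\begin{theorem}\label{product}
Let $X_i$ $(i\in I)$ be dense-in-itself Hausdorff spaces, $I\neq\emptyset$. Suppose that $I$ is partitioned into \emph{infinite} classes $I_c$ $(c\in\mathcal C)$ and that for each $c$ there is a $\Theta_c$ such that every $X_i$ with $i\in I_c$ has a $\Theta_c$-stratification. Then $\prod_{i\in I}X_i$ has a slim dense set.
\end{theorem}

\begin{proof}[Proof of Theorem~\textup{\ref{main}} from Theorem~\textup{\ref{product}}]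
For (a), use one class $I=\kappa$ and the set $\Theta$ given by Lemma~\ref{exists}. For (b), let $I_c=\{c\}\times\kappa_c$ index the $\kappa_c$ factors of $X_c^{\kappa_c}$, with $\Theta_c$ obtained from Lemma~\ref{exists} for $X_c$. For (c), use one class and $\Theta=\{\omega\}$, again by Lemma~\ref{exists}.
\end{proof}

The rest of the section proves Theorem~\ref{product}. We follow Section~\ref{sep}; three things change.

\emph{Types.} A rank bounds other ranks usefully only within one type: if $\eta\ge\theta$, then ``rank less than $\eta$'' does not restrict the points of type $\theta$ at all. We therefore require ranks to decrease only among points of equal type. When $K$ is finite, we test with a later coordinate $\beta$ whose value is forced to have the type of the given point $v(k)$. So $X_\beta$ must have points of that type, and this is why all spaces in one class have the same $\Theta_c$.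

\emph{Codes.} The bound encoded in the tail is now a finite function, one rank for each type that occurs. The tail must have enough possible values for all these codes. This is where regularity of the $\theta$'s is used.

\emph{Several classes.} Ranks are compared, and encoded, within each class separately. If $K$ is a union of classes, then the part of a point visible in $K$ carries no bound for the ranks at the coordinates outside $K$. To handle this case each code also records the number of elements of $\mathrm{dom}\,j$. A class with few codes could not encode everything about the other classes, but it can always encode an integer. With a single class this integer is superfluous.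

\subsection*{The set $D$}

For $i\in I_c$ fix a $\Theta_c$-stratification $U_{i,\theta},Y_{i,\theta}$ ($\theta\in\Theta_c$), $\rho_i$ of $X_i$, and let $Y_i=\bigcup_{\theta}Y_{i,\theta}$. Well-order each $I_c$ in the order type of the cardinal $|I_c|$. As this is infinite, every element of $I_c$ has infinitely many larger elements in $I_c$. For $i\in I_c$ and $\theta\in\Theta_c$ fix disjoint non-empty open sets
\[
O^0_{i,\theta},\;O^1_{i,\theta}\subset U_{i,\theta},
\]
which exist since $X_i$ is Hausdorff and $U_{i,\theta}$ has more than one point.

\paragraph{Codes.} Let $B_c$ be the set of pairs $(f,n)$ where $n\in\omega$ and $f$ is a function with finite domain contained in $\Theta_c$ such that $f(\theta)<\theta$ for $\theta\in\mathrm{dom}\,f$. Let $\tau_c=\sum_{\theta\in\Theta_c}\theta$. Each $f$ is a finite subset of $\{(\theta,\eta):\theta\in\Theta_c,\ \eta<\theta\}$, an infinite set of size $\tau_c$; hence $|B_c|\le\tau_c$. For $i\in I_c$ let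
\[
P_i=\bigcup_{\theta\in\Theta_c}(Y_{i,\theta}\cap O^0_{i,\theta}).
\]
We claim that $|P_i|\ge\tau_c$. The set $Y_{i,\theta}\cap O^0_{i,\theta}$ is dense in $O^0_{i,\theta}$, so by (N1) it is not contained in $\{y\in Y_{i,\theta}:\rho_i(y)\le\eta\}$ for any $\eta<\theta$. Thus the values of $\rho_i$ on it are unbounded in $\theta$, and as $\theta$ is regular, it has at least $\theta$ elements. These sets are disjoint for different $\theta$, which proves the claim. So we may fix an injection
\[
t_i:B_c\to P_i\qquad(i\in I_c).
\]

\paragraph{Finite parts.} Let $J$ be the set of all functions $j$ with finite domain $\mathrm{dom}\,j\subset I$ and $j(i)\in Y_i$ for $i\in\mathrm{dom}\,j$ such that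
\begin{equation}\label{star}
\parbox{0.82\linewidth}{if $k<\beta$ are elements of $\mathrm{dom}\,j\cap I_c$ for the same $c$, and $j(k)$, $j(\beta)$ have the same type, then $\rho_\beta(j(\beta))<\rho_k(j(k))$.}
\end{equation}
For $j\in J$ and $c\in\mathcal C$ let
\[
b_j^c=(f,|\mathrm{dom}\,j|)\in B_c,
\]
where $\mathrm{dom}\,f$ is the set of types of the points $j(i)$, $i\in\mathrm{dom}\,j\cap I_c$, and $f(\theta)$ is the maximal rank of those of type $\theta$. Define $x_j\in\prod_{i\in I}X_i$ by
\[
x_j(i)=\begin{cases} j(i) & \text{if } i\in\mathrm{dom}\,j,\\ t_i(b_j^c) & \text{if } i\in I_c\setminus\mathrm{dom}\,j,\end{cases}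
\]
and let $D=\{x_j:j\in J\}$.

\subsection*{$D$ is dense}

Let a basic open set be given by a finite $F\subset I$ and non-empty open $W_i\subset X_i$ ($i\in F$). As $\bigcup_\theta U_{i,\theta}$ is dense and open in $X_i$, we may shrink each $W_i$ so that $W_i\subset U_{i,\theta_i}$ for some $\theta_i$. Separately for each class $I_c$ meeting $F$, choose points $j(i)\in W_i\cap Y_{i,\theta_i}$ for $i\in F\cap I_c$, going from the largest $i$ downwards, each of rank larger than the ranks of all points of type $\theta_i$ chosen before in this class. If there are no such earlier points, any $j(i)\in W_i\cap Y_{i,\theta_i}$ will do. Otherwise let $\eta<\theta_i$ be the maximum of these finitely many ranks; then $W_i\cap Y_{i,\theta_i}$, being dense in $W_i$, is not contained in the nowhere dense set of points of $Y_{i,\theta_i}$ of rank at most $\eta$, so the choice is possible. The resulting $j$ satisfies \eqref{star}, and $x_j$ lies in the given open set.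

\subsection*{$D$ is slim}

Fix $\emptyset\ne K\subsetneq I$ and $v\in\prod_{i\in K}X_i$, and identify $C(v)$ with $\prod_{i\in I\setminus K}X_i$. We first record the three properties of $D$ that the case distinction uses.

\begin{lemma}\label{facts}
Let $c\in\mathcal C$ and $j\in J$.
\begin{enumerate}
\item[\textup{(1)}] If $k\in I_c\setminus\mathrm{dom}\,j$, then $x_j(k)$ determines $b_j^c$: it is the unique $b\in B_c$ with $t_k(b)=x_j(k)$.
\item[\textup{(2)}] If $i\in I_c$, $\theta\in\Theta_c$ and $x_j(i)\in O^1_{i,\theta}$, then $i\in\mathrm{dom}\,j$ and $j(i)\in Y_{i,\theta}$.
\item[\textup{(3)}] If $I_c\not\subset K$ and $b\in B_c$, then $\{x_{j'}\in C(v): j'\in J,\ b_{j'}^c=b\}$ is nowhere dense in $C(v)$.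
\end{enumerate}
\end{lemma}

\begin{proof}
(1) holds since $t_k$ is injective.

(2) If $i\notin\mathrm{dom}\,j$, then $x_j(i)$ is a value of $t_i$ and so lies in $O^0_{i,\theta'}$ for some $\theta'\in\Theta_c$. But $O^0_{i,\theta'}$ is disjoint from $O^1_{i,\theta}$: for $\theta'=\theta$ by choice, and for $\theta'\neq\theta$ because $U_{i,\theta'}\cap U_{i,\theta}=\emptyset$. So $i\in\mathrm{dom}\,j$, and $j(i)\in Y_i\cap U_{i,\theta}=Y_{i,\theta}$.

(3) Let $b=(f,n)$ and $i\in I_c\setminus K$. If $b_{j'}^c=b$, then $x_{j'}(i)$ belongs to
\[
N=\{t_i(b)\}\cup\bigcup_{\theta\in\mathrm{dom}\,f}\{y\in Y_{i,\theta}:\rho_i(y)\le f(\theta)\},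
\]
by the definition of $x_{j'}$ if $i\notin\mathrm{dom}\,j'$, and by the definition of $b_{j'}^c$ if $i\in\mathrm{dom}\,j'$. By (N4), Definition~\ref{defstrat} and (N2), $N$ is nowhere dense in $X_i$. Now apply (N3) to the projection $C(v)\to X_i$.
\end{proof}

We distinguish three cases. If neither of the first two occurs, then every class meeting $K$ is contained in $K$, which is the third.

\medskip
\noindent\emph{Case 1: for some $c$, the set $K\cap I_c$ is infinite and $I_c\not\subset K$.} If $x_j,x_{j'}\in C(v)$, pick $k\in(K\cap I_c)\setminus(\mathrm{dom}\,j\cup\mathrm{dom}\,j')$. Then $x_j(k)=v(k)=x_{j'}(k)$, so $b_j^c=b_{j'}^c$ by (1). Hence all $x_j\in C(v)$ have the same code $b_j^c$, and $D\cap C(v)$ is nowhere dense in $C(v)$ by (3).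

\medskip
\noindent\emph{Case 2: for some $c$, the set $K\cap I_c$ is finite and non-empty.} Then $I_c\not\subset K$, as $I_c$ is infinite. Fix $k\in K\cap I_c$ and write $D\cap C(v)=E_1\cup E_2$, where
\[
E_1=\{x_j\in C(v): j\in J,\ k\notin\mathrm{dom}\,j\},\qquad
E_2=\{x_j\in C(v): j\in J,\ k\in\mathrm{dom}\,j\}.
\]

By (1), all $j\in J$ with $x_j\in C(v)$ and $k\notin\mathrm{dom}\,j$ have the same code $b_j^c$, determined by $v(k)$. So $E_1$ is nowhere dense by (3).

If $v(k)\notin Y_k$, then $E_2=\emptyset$. Otherwise let $\theta$ and $\eta$ be the type and the rank of $v(k)$. Let $W$ be a non-empty basic open subset of $C(v)$ restricting only the coordinates in a finite set $G\subset I\setminus K$. Since $k$ has infinitely many larger elements in $I_c$, and $K\cap I_c$ and $G$ are finite, there is $\beta\in I_c\setminus(K\cup G)$ with $\beta>k$. The set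
\[
V=O^1_{\beta,\theta}\setminus\overline{\{y\in Y_{\beta,\theta}:\rho_\beta(y)\le\eta\}}
\]
is open and non-empty, so $W'=\{x\in W:x(\beta)\in V\}$ is a non-empty open subset of $W$. Suppose that $x_j\in W'$ with $k\in\mathrm{dom}\,j$. By (2), $\beta\in\mathrm{dom}\,j$ and $j(\beta)$ has type $\theta$. So does $j(k)=v(k)$, and $k<\beta$. By \eqref{star}, $\rho_\beta(j(\beta))<\rho_k(j(k))=\eta$, which contradicts $j(\beta)\in V$. Hence $W'\cap E_2=\emptyset$, and $E_2$ is nowhere dense. By (N2), so is $D\cap C(v)$.

\medskip
\noindent\emph{Case 3: every class is either contained in $K$ or disjoint from $K$.} As $K$ is non-empty and proper, there are $c,c'\in\mathcal C$ with $I_c\subset K$ and $I_{c'}\cap K=\emptyset$. If $D\cap C(v)=\emptyset$, there is nothing to prove. Otherwise, since $I_c$ is infinite, the argument of Case~1 shows that all $x_j\in C(v)$ have the same code $b_j^c$. In particular, the number $n=|\mathrm{dom}\,j|$ is the same for all of them. Let $W$ be a non-empty basic open subset of $C(v)$ restricting only the coordinates in a finite set $G\subset I\setminus K$. Choose distinct $\beta_0,\dots,\beta_n\in I_{c'}\setminus G$ and $\theta\in\Theta_{c'}$, and let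
\[
W'=\{x\in W:x(\beta_l)\in O^1_{\beta_l,\theta}\text{ for all }l\le n\},
\]
a non-empty open subset of $W$. If $x_j\in W'$, then $\beta_0,\dots,\beta_n\in\mathrm{dom}\,j$ by (2), so $|\mathrm{dom}\,j|\ge n+1$, a contradiction. Hence $W'\cap D=\emptyset$, and $D\cap C(v)$ is nowhere dense in $C(v)$.

\medskip
This completes the proof of Theorem~\ref{product}, and with it that of Theorem~\ref{main}. For $X^\omega$ there is a single class, so only Cases 1 and 2 occur, for infinite and for finite $K$ respectively.

\begin{remark}
In Case~3 the infinite class $I_c\subset K$ provides a coordinate outside two finite domains, and the infinite class $I_{c'}$ provides more coordinates than $\mathrm{dom}\,j$ can contain. The second step breaks down for a finite class outside $K$. The next section shows that this is not a defect of the method.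
\end{remark}

\section{Finite repetition is not enough}\label{sharpsec}

We prove Proposition~\ref{sharp}. In view of the counting obstruction of Section~1, we want a space in which unions of $|\mathbb Q^\omega|$ nowhere dense sets are nowhere dense. Let $\mathfrak c=2^\omega$, so $|\mathbb Q^\omega|=\mathfrak c$, and let $\lambda=\mathfrak c^+$. Let $Z=2^\lambda$ be the set of functions $\lambda\to 2$ with base consisting of the sets
\[
[s]=\{x\in Z: s\subset x\},
\]
where $s$ is a partial function from $\lambda$ to $2$ with $|s|\le\mathfrak c$. This is a base, because $[\emptyset]=Z$ and $[s]\cap[s']$ is either empty or equal to $[s\cup s']$. The space $Z$ is Hausdorff, since points differing at $\alpha$ are separated by $[\{(\alpha,0)\}]$ and $[\{(\alpha,1)\}]$. It is dense-in-itself, since $\mathrm{dom}\,s\ne\lambda$ for every basic $[s]$, so that $[s]$ has more than one point.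

\begin{lemma}\label{power}
For every finite $m\ge 1$ the space $Z^m$ is homeomorphic to $Z$.
\end{lemma}

\begin{proof}
Let $\varphi:m\times\lambda\to\lambda$ be a bijection and define a bijection $\Phi:Z\to Z^m$ by $\Phi(x)_l(\alpha)=x(\varphi(l,\alpha))$. It maps $[s]$ onto $[s_0]\times\dots\times[s_{m-1}]$, where $s_l(\alpha)=s(\varphi(l,\alpha))$ whenever the right-hand side is defined. Every product of $m$ basic sets arises in this way, since a union of $m$ sets of size at most $\mathfrak c$ has size at most $\mathfrak c$. So $\Phi$ maps a base of $Z$ onto a base of $Z^m$.
\end{proof}

\begin{lemma}\label{additive}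
The union of at most $\mathfrak c$ nowhere dense subsets of $Z$ is nowhere dense.
\end{lemma}

\begin{proof}
Let $N_\xi$ ($\xi<\mathfrak c$) be nowhere dense (repetitions and empty sets are allowed), and let $O_\xi=Z\setminus\overline{N_\xi}$, a dense open set. Given a basic set $[s]$, we construct partial functions $s_\xi$ ($\xi\le\mathfrak c$) of size at most $\mathfrak c$, increasing under inclusion, with $s_0=s$ and $[s_{\xi+1}]\subset O_\xi$ for $\xi<\mathfrak c$. At a successor step pick $x\in[s_\xi]\cap O_\xi$ and a basic $[s']$ with $x\in[s']\subset O_\xi$; then $s_\xi$ and $s'$ are both contained in $x$, and $s_{\xi+1}=s_\xi\cup s'$ is as required. At limits take unions; a union of at most $\mathfrak c$ sets of size at most $\mathfrak c$ has size at most $\mathfrak c$. Then $[s_{\mathfrak c}]$ is a non-empty open set contained in $[s]\cap\bigcap_{\xi<\mathfrak c}O_\xi$, so it misses $\bigcup_{\xi<\mathfrak c}N_\xi$. As $[s]$ was arbitrary, (N1) finishes the proof.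
\end{proof}

\begin{proof}[Proof of Proposition~\textup{\ref{sharp}}]
Let $m\ge1$ and suppose that $D\subset Z^m\times\mathbb Q^\omega$ is slim and dense. Let $K$ be the set of all coordinates belonging to the factor $\mathbb Q^\omega$, a non-empty proper subset of the index set. For $v\in\mathbb Q^\omega$ the cross-section $C(v)$ is $Z^m\times\{v\}$, so the set
\[
D_v=\{u\in Z^m:(u,v)\in D\}
\]
is nowhere dense in $Z^m$. There are $\mathfrak c$ points $v$, so $\bigcup_vD_v$ is nowhere dense in $Z^m$ by Lemmas~\ref{power} and~\ref{additive}. But $\bigcup_vD_v$ is the image of the dense set $D$ under the projection to $Z^m$ and hence is dense in $Z^m$, a contradiction. The last sentence of the proposition is Theorem~\ref{main}(b) for the two spaces $Z$ and $\mathbb Q$.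
\end{proof}

\begin{thebibliography}{1}
\bibitem{Slim}
\emph{On Thin, Very Thin, And Slim Dense Sets},
\url{http://www.auburn.edu/~gruengf/preprints/slim-fin.pdf}.
\end{thebibliography}

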